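\title{An isospectral deformation and Hanlon's eigenvalue conjecture}

\begin{abstract}
We prove a conjecture of Hanlon on the eigenvalues of the weighted graphs $\Gamma_k(a,b)$, whose vertices are the pairs of an $a$-subset and a $b$-subset of $\{0,\dots,k\}$ and whose edge weights depend on two parameters $\eta,\theta$: the eigenvalues are the sums $\sum_{i\in U\cap W}(k+1-i+i\eta\theta)$, one for each vertex $(U,W)$. In a Fourier basis the adjacency operator becomes a member of a family $H_\xi$ that depends on distinct points $\xi_0,\dots,\xi_k$. We show that the characteristic polynomial of $H_\xi$ does not depend on $\xi$, and we compute it by a degeneration that makes $H_\xi$ triangular. We also obtain a version over any commutative ring and results on diagonalizability and on the kernel.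
\end{abstract}

\section{Introduction}

\subsection{The graphs $\Gamma_k(a,b)$}

Fix an integer $k\ge 0$, put $d=k+1$ and $[0,k]=\{0,1,\dots,k\}$. For a statement $P$ let $[P]\in\{0,1\}$ be its truth value. Let $\eta,\theta$ be independent indeterminates, let $\tau=\eta\theta$, and let $\mathbb K$ be an algebraic closure of $\mathbb C(\eta,\theta)$.

For $0\le a,b\le d$, the vertices of the weighted graph $\Gamma_k(a,b)$ are the pairs $(U,W)$ of subsets of $[0,k]$ with $\#U=a$ and $\#W=b$. A \emph{move} from $(U,W)$ to $(U',W')$ is a quadruple $(u,w,u',w')\in U\times W\times U'\times W'$ with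
\[
u'+w'\equiv u+w \pmod d,\qquad U'=(U\setminus\{u\})\cup\{u'\},\qquad W'=(W\setminus\{w\})\cup\{w'\}.
\]
Thus a move takes one element out of each set and puts one element back into each set, keeping the sum of the two elements modulo $d$. Since $\#U'=\#U$, either $u'=u$ or $u'\notin U$, and likewise for $w'$. Let $\operatorname{sgn}(U;u,u')=(-1)^n$, where $n$ is the number of elements of $U\setminus\{u\}$ that lie strictly between $u$ and $u'$. The weight of the move is
\begin{equation}\label{eq:weight}
\operatorname{sgn}(U;u,u')\,\operatorname{sgn}(W;w,w')\;\eta^{[u+w>k]}\;\theta^{[u'+w'>k]} .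
\end{equation}
The factor $\eta$ records a carry in the addition $u+w$ modulo $d$, and $\theta$ records a carry in $u'+w'$. The weight of the edge from $(U,W)$ to $(U',W')$ is the sum of the weights of all moves between them; loops are included. The \emph{eigenvalues} of $\Gamma_k(a,b)$ are those of the resulting weighted adjacency matrix.

Let $L_{a,b}$ be the operator on the $\mathbb K$-span of the vertices that sends each vertex to the weighted sum of the vertices to which it has an edge. Its matrix is the weighted adjacency matrix up to transposition, which changes neither the characteristic polynomial, nor diagonalizability, nor the dimension of the kernel. If $a=0$ or $b=0$ there are no moves and $L_{a,b}=0$. Two more cases can be done directly; the same numbers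
\[
\mu_i=k+1-i+i\tau\qquad(0\le i\le k)
\]
appear in both.

\begin{example}[$a=d$]\label{ex:full}
Here $U=U'=[0,k]$, so every move has $u'=u$, hence $w'\equiv w$ and $w'=w$. All edges are loops. For fixed $w$ exactly $w$ values of $u$ satisfy $u+w>k$, so $\sum_u\tau^{[u+w>k]}=\mu_w$. Thus $L_{d,b}$ is diagonal, with entry $\sum_{w\in W}\mu_w$ at the vertex $([0,k],W)$.
\end{example}

\begin{example}[$a=b=1$]\label{ex:oneone}
The vertices are the pairs $(u,w)$, and all signs are $+1$. For $r\in[0,k]$ let $N_r$ be the span of the $d$ vertices with $u+w\equiv r$; of these, $r+1$ have $u+w=r$ and $k-r$ have $u+w=r+d$. On $N_r$,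
\[
L_{1,1}(u,w)=\eta^{[u+w>k]}D_r,\qquad D_r=\sum_{u'+w'\equiv r}\theta^{[u'+w'>k]}\,(u',w').
\]
This map has rank one, and $L_{1,1}D_r=\bigl(r+1+(k-r)\tau\bigr)D_r=\mu_{k-r}D_r$. So $L_{1,1}$ has the eigenvalues $\mu_0,\dots,\mu_k$, and $0$ with multiplicity $d^2-d$.
\end{example}

In all these cases the eigenvalues are the sums $\sum_{i\in U\cap W}\mu_i$, one for each vertex $(U,W)$; in Example~\ref{ex:oneone} the $d$ vertices $(u,u)$ give the $\mu_u$ and the others give $0$. The conjecture below, which we take from \cite{AC}, asserts in generating function form that this pattern holds for all $a,b$. Since $\tau$ is transcendental, $n+m\tau$ determines the pair $(n,m)$ of nonnegative integers. Let $\nu_k(a,b;n+m\tau)$ be the multiplicity of $n+m\tau$ as a root of the characteristic polynomial of $\Gamma_k(a,b)$, and put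
\[
N_k(x,y,\lambda,\rho)=\sum_{a,b=0}^{k+1}\ \sum_{n,m\ge0}\nu_k(a,b;n+m\tau)\,x^ay^b\lambda^n\rho^m .
\]

\medskip
\noindent\textbf{Conjecture (Hanlon).} \emph{All eigenvalues of $\Gamma_k(a,b)$ have the form $n+m\eta\theta$ with nonnegative integers $n,m$, and}
\begin{equation}\label{eq:conj}
N_k(x,y,\lambda,\rho)=\prod_{i=0}^{k}\bigl(1+x+y+\lambda^{k+1-i}\rho^i\,xy\bigr).
\end{equation}

\subsection{Results}

In all products below, $U$ and $W$ run over subsets of $[0,k]$.

\begin{theorem}\label{thm:main}
For $0\le a,b\le k+1$ the characteristic polynomial of the weighted adjacency matrix of $\Gamma_k(a,b)$ is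
\[
\prod_{\#U=a,\ \#W=b}\Bigl(z-\sum_{i\in U\cap W}\bigl(k+1-i+i\,\eta\theta\bigr)\Bigr).
\]
\end{theorem}

The conjecture follows. Every root has the form $n+m\tau$, the pair $(U,W)$ contributes $x^{\#U}y^{\#W}\prod_{i\in U\cap W}\lambda^{k+1-i}\rho^i$ to $N_k$, and the sum of these terms is the product \eqref{eq:conj}, because each $i$ lies in neither set, in $U$ only, in $W$ only, or in both.

The formula persists over any commutative ring and with a weight on each of the four events ``carry'' and ``no carry''.

\begin{theorem}\label{thm:ring}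
Let $A$ be a commutative ring and $\alpha_0,\alpha_1,\beta_0,\beta_1\in A$. In \eqref{eq:weight} replace $\eta^{[u+w>k]}$ by $\alpha_{[u+w>k]}$ and $\theta^{[u'+w'>k]}$ by $\beta_{[u'+w'>k]}$. Then the characteristic polynomial of the weighted adjacency matrix is
\[
\prod_{\#U=a,\ \#W=b}\Bigl(z-\sum_{i\in U\cap W}\bigl((k+1-i)\,\alpha_0\beta_0+i\,\alpha_1\beta_1\bigr)\Bigr)\in A[z].
\]
\end{theorem}

In particular Theorem~\ref{thm:main} remains true when complex numbers are substituted for $\eta$ and $\theta$.

\begin{theorem}\label{thm:diag}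
Let $L=\bigoplus_{a,b}L_{a,b}$.
\begin{enumerate}
\item Over $\mathbb K$, the operator $L$ is diagonalizable. So the multiplicities $\nu_k$ are also dimensions of eigenspaces.
\item For complex numbers $\eta,\theta$, the operator $L$ is diagonalizable if $\tau=\eta\theta\notin\mathbb Q_{\le0}$, and also if $\eta=\theta=0$. If $\tau=-\frac{r+1}{k-r}$ for some integer $0\le r<k$, then $L$ is not diagonalizable; already $L_{1,1}$ is not.
\item For complex $\eta,\theta$ with $\tau>0$, and for $\eta=\theta=0$,
\[
\sum_{a,b}\dim\ker(L_{a,b})\,x^ay^b=(1+x+y)^{k+1};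
\]
in particular $\dim\ker L=3^{k+1}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} realizes $L_{a,b}$ on $\Lambda^aV\otimes\Lambda^bV$ and explains why Theorem~\ref{thm:main} is plausible but not formal. Section~\ref{sec:fourier} passes to a Fourier basis, where the operator becomes a special member of a family $H_\xi$ whose characteristic polynomial is given by Theorem~\ref{thm:family}; Theorems~\ref{thm:main} and~\ref{thm:ring} follow from it. Section~\ref{sec:iso} proves Theorem~\ref{thm:family}, and Section~\ref{sec:diag} proves Theorem~\ref{thm:diag}.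

\section{The operator on $\Lambda V\otimes\Lambda V$}\label{sec:model}

\subsection{Extending operators to exterior powers}

Let $A$ be a commutative ring and $V$ a free $A$-module with basis $v_0,\dots,v_k$. Then $\Lambda^aV$ is free on the \emph{monomials} $v_U=v_{u_1}\wedge\dots\wedge v_{u_a}$, where $U=\{u_1<\dots<u_a\}$. For $X\in\operatorname{End}(V)$ let $\mathrm d\Lambda(X)$ be the derivation of $\Lambda V$ that extends $X$,
\[
\mathrm d\Lambda(X)(y_1\wedge\dots\wedge y_a)=\sum_{j=1}^a y_1\wedge\dots\wedge Xy_j\wedge\dots\wedge y_a ,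
\]
and for $g\in GL(V)$ let $\Lambda g$ be the automorphism $y_1\wedge\dots\wedge y_a\mapsto gy_1\wedge\dots\wedge gy_a$. The map $\mathrm d\Lambda$ is linear, and $\Lambda g\,\mathrm d\Lambda(X)\,(\Lambda g)^{-1}=\mathrm d\Lambda(gXg^{-1})$.

Put $M=\Lambda V\otimes\Lambda V$ (ordinary tensor product) and $M_{a,b}=\Lambda^aV\otimes\Lambda^bV$. For $T=\sum_jX_j\otimes Y_j$ in $\operatorname{End}(V)\otimes\operatorname{End}(V)=\operatorname{End}(V\otimes V)$ define
\[
\widehat T=\sum_j\mathrm d\Lambda(X_j)\otimes\mathrm d\Lambda(Y_j)\in\operatorname{End}(M).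
\]
This is well defined and linear in $T$, because $(X,Y)\mapsto\mathrm d\Lambda(X)\otimes\mathrm d\Lambda(Y)$ is bilinear. It preserves every $M_{a,b}$, it equals $T$ on $M_{1,1}=V\otimes V$, and
\begin{equation}\label{eq:conjug}
(\Lambda g\otimes\Lambda g)\,\widehat T\,(\Lambda g\otimes\Lambda g)^{-1}=\widehat{T'}\qquad\text{for }T'=(g\otimes g)\,T\,(g\otimes g)^{-1}.
\end{equation}

Let $E_{u'u}$ be the matrix unit that sends $v_u$ to $v_{u'}$ and kills the other basis vectors. The operator $\mathrm d\Lambda(E_{u'u})$ replaces $v_u$ by $v_{u'}$ in place; to re-sort the monomial one moves $v_{u'}$ past one factor for each element of $U\setminus\{u\}$ between $u$ and $u'$. Hence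
\begin{equation}\label{eq:unit}
\mathrm d\Lambda(E_{u'u})\,v_U=
\begin{cases}
\operatorname{sgn}(U;u,u')\,v_{(U\setminus\{u\})\cup\{u'\}} & \text{if }u\in U\text{ and }u'\notin U\setminus\{u\},\\
0&\text{otherwise.}
\end{cases}
\end{equation}
In particular $\mathrm d\Lambda(E_{uu})$ is the projection onto the span of the monomials that contain $v_u$.

We shall change rings several times, always by the following remark, which we call \emph{specialization}. By \eqref{eq:unit} the matrix entries of $\widehat T$ in the basis $v_U\otimes v_W$ are integral linear forms in the entries of $T$, and the coefficients of a characteristic polynomial are integral polynomials in the entries of the matrix. So a ring homomorphism $A\to A'$, applied to entries and coefficients, commutes with $T\mapsto\widehat T$ and with taking characteristic polynomials.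

\subsection{The adjacency operator}

Let $V$ have basis $e_0,\dots,e_k$ over $\mathbb K$, and define $T=T(\eta,\theta)$ on $V\otimes V$ by
\begin{equation}\label{eq:T}
T(e_u\otimes e_w)=\eta^{[u+w>k]}\sum_{u'+w'\equiv u+w}\theta^{[u'+w'>k]}\,e_{u'}\otimes e_{w'} ,
\end{equation}
all congruences being modulo $d$. Write $T$ as the sum of the terms $\eta^{[u+w>k]}\theta^{[u'+w'>k]}E_{u'u}\otimes E_{w'w}$. By \eqref{eq:unit}, the terms of $\widehat T$ that do not kill $e_U\otimes e_W$ correspond to the moves from $(U,W)$, and each contributes the weight \eqref{eq:weight}. So, identifying $(U,W)$ with $e_U\otimes e_W$,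
\[
L_{a,b}=\widehat T|_{M_{a,b}} .
\]
The operator $T$ has a simple meaning. Let $m_\eta\colon V\otimes V\to V$ send $e_u\otimes e_w$ to $\eta^{[u+w>k]}e_r$, where $r\in[0,k]$ and $r\equiv u+w$. This is the multiplication of the algebra $\mathbb K[t]/(t^d-\eta)$ in the basis $e_u=t^u$, and \eqref{eq:T} says that $T$ is $m_\eta$ followed by the transpose of $m_\theta$.

\subsection{What to expect, and the difficulty}

Suppose that $T=\sum_i\mu_iE_{ii}\otimes E_{ii}$ for the matrix units of some basis $(v_i)$. Then $\widehat T$ multiplies $v_U\otimes v_W$ by $\sum_{i\in U\cap W}\mu_i$, which is the statement of Theorem~\ref{thm:main}. By Example~\ref{ex:oneone}, $T$ has the same eigenvalues as this diagonal model. But for $d\ge2$ it does not have this form in any basis. Indeed, the $\mu_i$ are distinct and nonzero, hence simple eigenvalues; in the model the eigenvectors are the pure tensors $v_i\otimes v_i$, while the coefficient matrix of $D_r$ has exactly one nonzero entry in each row and column, and so has rank $d$. Nor does the spectrum of $T$ determine that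 of $\widehat T$: for $d=2$ the operators $E_{00}\otimes E_{00}+E_{11}\otimes E_{11}$ and $E_{00}\otimes E_{00}+E_{00}\otimes E_{11}$ both have eigenvalues $1,1,0,0$, but on $M_{1,2}$ they give $1,1$ and $2,0$.

The next example shows that the signs in \eqref{eq:weight} are essential.

\begin{example}\label{ex:signs}
Let $k=2$, $a=2$, $b=1$. A move preserves $\sum_{u\in U}u+\sum_{w\in W}w$ modulo $3$, so the vertices $p_1=(\{0,1\},\{2\})$, $p_2=(\{0,2\},\{1\})$, $p_3=(\{1,2\},\{0\})$ span an invariant subspace. From $p_1$, the pair $(u,w)=(0,2)$ may be replaced by $(0,2)$ or $(2,0)$, giving $p_1-p_3$, and $(1,2)$ may be replaced by $(1,2)$ or $(2,1)$, giving $\tau p_1+\tau p_2$. From $p_2$, the pair $(0,1)$ gives $p_2+p_3$ and $(2,1)$ gives $\tau p_1+\tau p_2$. From $p_3$, the pair $(1,0)$ gives $p_2+p_3$ and $(2,0)$ gives $p_3-p_1$. The matrix is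
\[
\begin{pmatrix}1+\tau&\tau&-1\\ \tau&1+\tau&1\\ -1&1&2\end{pmatrix},
\]
with eigenvectors $(1,1,0)$, $(1,-1,-2)$, $(1,-1,1)$ and eigenvalues $\mu_2=1+2\tau$, $\mu_0=3$, $0$. If the signs are dropped, the entries $-1$ become $1$. Then the span of $(1,1,0)$ and $(0,0,1)$ is invariant, with characteristic polynomial $z^2-(3+2\tau)z+4\tau$. Its discriminant $(2\tau-1)^2+8$ is not the square of a polynomial in $\tau$, so its roots are not of the form $n+m\tau$.
\end{example}

\section{The Fourier basis and the family $H_\xi$}\label{sec:fourier}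

The only similarities that pass from $T$ to $\widehat T$ through \eqref{eq:conjug} come from changes of basis in $V$. We use two of them. The first shows that only the product $\tau=\eta\theta$ matters.

\begin{lemma}\label{lem:rescale}
Let $\eta,\theta,\gamma$ be elements of a field, $\gamma\neq0$, and let $ge_u=\gamma^ue_u$. Then $(g\otimes g)\,T(\eta,\theta)\,(g\otimes g)^{-1}=T(\gamma^{-d}\eta,\gamma^d\theta)$.
\end{lemma}

\begin{proof}
Conjugation multiplies the coefficient of $e_{u'}\otimes e_{w'}$ in $T(e_u\otimes e_w)$ by $\gamma^{u'+w'-u-w}$. Since $0\le u+w<2d$, we have $u+w=r+d\,[u+w>k]$ with $r\in[0,k]$, and $u'+w'=r+d\,[u'+w'>k]$ with the same $r$. So the factor is $\gamma^{d[u'+w'>k]}\gamma^{-d[u+w>k]}$.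
\end{proof}

Taking $\gamma^d=\eta$ in $\mathbb K$, we see that $L_{a,b}$ is similar to the restriction of $\widehat{T(1,\tau)}$. Put $\sigma=1-\tau$. Since $\tau^{[P]}=1-\sigma[P]$, we have $T(1,\tau)=T_1-\sigma B$ with
\[
T_1(e_u\otimes e_w)=\sum_{u'+w'\equiv u+w}e_{u'}\otimes e_{w'},\qquad
B(e_u\otimes e_w)=\sum_{\substack{u'+w'\equiv u+w\\ u'+w'>k}}e_{u'}\otimes e_{w'} .
\]
The operator $T_1=T(1,1)$ is built from $\mathbb K[t]/(t^d-1)$, the algebra of functions on the $d$-th roots of unity. In the basis of delta functions it should be a diagonal model, and it is natural to ask what $B$ looks like there.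

Let $\omega$ be a primitive $d$-th root of unity and $\xi_j=\omega^j$ for $0\le j\le k$. For a $d$-th root of unity $\zeta$ we use
\begin{equation}\label{eq:roots}
\sum_{r=0}^{k}\zeta^r=d\,[\zeta=1],\qquad
\sum_{r=0}^{k}r\zeta^r=\frac d{\zeta-1}\ \ (\zeta\ne1),\qquad
\sum_{\zeta^d=1,\ \zeta\ne1}\frac1{1-\zeta}=\frac k2 .
\end{equation}
The second identity holds because $(\zeta-1)\sum_rr\zeta^r=k\zeta^d-\sum_{r=1}^k\zeta^r=k+1$, and the third because $\frac1{1-\zeta}+\frac1{1-\zeta^{-1}}=1$. Identify $V$ with the functions on $\{\xi_0,\dots,\xi_k\}$ by letting $e_r$ be the function $\zeta\mapsto\zeta^r$. By the first identity the delta function at $\xi_j$ is $\varepsilon_j=\frac1d\sum_r\xi_j^{-r}e_r$. The space $V\otimes V$ becomes the space of functions of two points $\zeta,\zeta'$.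

\begin{lemma}\label{lem:fourier}
We have $T_1=d\,\Pi$ and $B=B_\xi$, where
\begin{align}
\Pi(\varepsilon_i\otimes\varepsilon_j)&=[i=j]\;\varepsilon_i\otimes\varepsilon_i,\notag\\
B_\xi(\varepsilon_i\otimes\varepsilon_j)&=[i=j]\sum_{l\ne i}\frac{\xi_i}{\xi_i-\xi_l}\,(\varepsilon_i-\varepsilon_l)\otimes(\varepsilon_i-\varepsilon_l).\label{eq:B}
\end{align}
\end{lemma}

\begin{proof}
The map $m_1$ is restriction to the diagonal $\zeta=\zeta'$; it sends $e_u\otimes e_w$ to $e_r$ with $r\equiv u+w$, and $\varepsilon_i\otimes\varepsilon_j$ to $[i=j]\,\varepsilon_i$. The values of $T_1$ and $B$ on $e_u\otimes e_w$ depend only on $r$, so $T_1=\widetilde T_1m_1$ and $B=\widetilde Bm_1$ for linear maps $\widetilde T_1,\widetilde B\colon V\to V\otimes V$. It remains to compute $\widetilde T_1\varepsilon_i$ and $\widetilde B\varepsilon_i$.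

First, $(\widetilde T_1e_r)(\zeta,\zeta')=\sum_{u=0}^k\zeta^u\zeta'^{\,r-u}=d\,[\zeta=\zeta']\,\zeta^r$. By linearity $(\widetilde T_1f)(\zeta,\zeta')=d\,[\zeta=\zeta']f(\zeta)$ for all $f$, and $\widetilde T_1\varepsilon_i=d\,\varepsilon_i\otimes\varepsilon_i$.

For $\widetilde B e_r$ the sum runs over $u'+w'=r+d$, that is, over $r+1\le u'\le k$. For $\zeta\neq\zeta'$, using $(\zeta/\zeta')^d=1$,
\[
(\widetilde Be_r)(\zeta,\zeta')=\zeta'^{\,r}\sum_{u'=r+1}^{k}(\zeta/\zeta')^{u'}=\zeta'^{\,r}\,\frac{(\zeta/\zeta')^{r+1}-1}{1-\zeta/\zeta'}=\frac{\zeta\cdot\zeta^r-\zeta'\cdot\zeta'^{\,r}}{\zeta'-\zeta}.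
\]
Hence $(\widetilde Bf)(\zeta,\zeta')=\bigl(\zeta f(\zeta)-\zeta'f(\zeta')\bigr)/(\zeta'-\zeta)$ for all $f$. For $f=\varepsilon_i$ this vanishes unless one of the two points is $\xi_i$, and at both $(\xi_i,\xi_l)$ and $(\xi_l,\xi_i)$ it equals $-\xi_i/(\xi_i-\xi_l)$, as in \eqref{eq:B}. On the diagonal, $(\widetilde Be_r)(\zeta,\zeta)=(k-r)\zeta^r$, so
\[
(\widetilde B\varepsilon_i)(\xi_l,\xi_l)=\frac1d\sum_{r=0}^k(k-r)(\xi_l/\xi_i)^r .
\]
For $l\ne i$ the first two identities in \eqref{eq:roots} give the value $1/(1-\xi_l/\xi_i)=\xi_i/(\xi_i-\xi_l)$, as in \eqref{eq:B}. For $l=i$ the value is $k/2$, which by the third identity equals $\sum_{l\ne i}\xi_i/(\xi_i-\xi_l)$, the coefficient of $\varepsilon_i\otimes\varepsilon_i$ in \eqref{eq:B}.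
\end{proof}

At $\sigma=0$ we have found a diagonal model. For $\sigma\ne0$ the gain is different: formula \eqref{eq:B} makes sense for \emph{any} distinct points $\xi_0,\dots,\xi_k$. Its coefficients $1/(1-\xi_l/\xi_i)$ depend only on ratios, and they tend to $0$ or $1$ when the points have very different sizes. This suggests deforming the roots of unity, and it turns out that the spectrum does not move.

\begin{theorem}\label{thm:family}
Let $A$ be a commutative ring, $c,\sigma\in A$, and let $\xi_0,\dots,\xi_k\in A$ be such that all $\xi_i-\xi_l$ $(i\ne l)$ are units. Let $V=A^d$ with basis $\varepsilon_0,\dots,\varepsilon_k$, define $\Pi$ and $B_\xi$ by the formulas of Lemma~\ref{lem:fourier}, and put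
\[
H_\xi=c\,\widehat\Pi-\sigma\,\widehat{B_\xi}.
\]
Then the characteristic polynomial of $H_\xi$ on $M_{a,b}=\Lambda^aA^d\otimes\Lambda^bA^d$ is
\begin{equation}\label{eq:chi}
\prod_{\#U=a,\ \#W=b}\Bigl(z-\sum_{i\in U\cap W}\bigl(c-(k-i)\sigma\bigr)\Bigr).
\end{equation}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:family}]
By Lemmas~\ref{lem:rescale} and~\ref{lem:fourier}, $L_{a,b}$ is similar to $H_\xi|_{M_{a,b}}$ with $A=\mathbb K$, $c=k+1$, $\sigma=1-\tau$, $\xi_j=\omega^j$. Here $c-(k-i)\sigma=i+1+(k-i)\tau=\mu_{k-i}$. The reflection $i\mapsto k-i$, applied to both $U$ and $W$, permutes the factors of \eqref{eq:chi} and turns $\mu_{k-i}$ into $\mu_i$.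
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ring}]
By specialization it suffices to treat $A_0=\mathbb Z[\alpha_0,\alpha_1,\beta_0,\beta_1]$ with indeterminates, and we may compute in its field of fractions. Both sides of Theorem~\ref{thm:main} lie in $\mathbb Z[\eta,\theta,z]$, so we may substitute $\eta=\alpha_1/\alpha_0$ and $\theta=\beta_1/\beta_0$. Since $\alpha_{[P]}\beta_{[P']}=\alpha_0\beta_0\,\eta^{[P]}\theta^{[P']}$, the matrix of Theorem~\ref{thm:ring} is $\alpha_0\beta_0$ times that of Theorem~\ref{thm:main}. This multiplies each root by $\alpha_0\beta_0$, and $\alpha_0\beta_0\mu_i=(k+1-i)\alpha_0\beta_0+i\alpha_1\beta_1$.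
\end{proof}

\section{The characteristic polynomial of $H_\xi$}\label{sec:iso}

Let $c,\sigma,\xi_0,\dots,\xi_k$ be indeterminates, $R=\mathbb Q[c,\sigma,\xi_0,\dots,\xi_k]$ and $\Delta=\prod_{i<l}(\xi_i-\xi_l)$. Every instance of Theorem~\ref{thm:family} is a specialization of the instance over $\mathbb Z[c,\sigma,\xi_0,\dots,\xi_k,\Delta^{-1}]$, and this ring is contained in $R[\Delta^{-1}]$. So it suffices to prove \eqref{eq:chi} for the characteristic polynomial $\chi(z)$ of $H_\xi|_{M_{a,b}}$ over $R[\Delta^{-1}]$, where we may divide by $2$.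

The coefficients of $\chi$ are rational functions of $\xi$, unchanged when $\xi$ is scaled, with poles at most along the hyperplanes $\xi_i=\xi_l$. If there are no poles, they are polynomials of degree $0$ in $\xi$, hence constant. The matrix $H_\xi$ does have these poles, and the heart of the proof is that they cancel in $\chi$.

\subsection{Two points}\label{sub:two}

Let $d=2$ and $a=b=1$. Put $h=\xi_0-\xi_1$ and $\kappa=(\xi_0+\xi_1)/2h$, so that $\xi_0/(\xi_0-\xi_1)=\frac12+\kappa$ and $\xi_1/(\xi_1-\xi_0)=\frac12-\kappa$. With $\pi=\varepsilon_0+\varepsilon_1$ and $\delta=\varepsilon_0-\varepsilon_1$, formula \eqref{eq:B} reads $B_\xi(\varepsilon_0\otimes\varepsilon_0)=(\frac12+\kappa)\,\delta\otimes\delta$ and $B_\xi(\varepsilon_1\otimes\varepsilon_1)=(\frac12-\kappa)\,\delta\otimes\delta$. Expanding,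
\begin{align*}
\Pi(\pi\otimes\pi)=\Pi(\delta\otimes\delta)&=\varepsilon_0\otimes\varepsilon_0+\varepsilon_1\otimes\varepsilon_1=\tfrac12(\pi\otimes\pi+\delta\otimes\delta),\\
\Pi(\pi\otimes\delta)=\Pi(\delta\otimes\pi)&=\varepsilon_0\otimes\varepsilon_0-\varepsilon_1\otimes\varepsilon_1=\tfrac12(\pi\otimes\delta+\delta\otimes\pi).
\end{align*}
Since $B_\xi=B_\xi\Pi$, the operator $B_\xi$ sends $\pi\otimes\pi$ and $\delta\otimes\delta$ to $\delta\otimes\delta$, and it sends $\pi\otimes\delta$ and $\delta\otimes\pi$ to $2\kappa\,\delta\otimes\delta$. In the basis $\pi\otimes\pi,\ \delta\otimes\delta,\ \pi\otimes\delta,\ \delta\otimes\pi$,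
\[
H_\xi=\left(\begin{array}{cc|cc}
c/2&c/2&0&0\\
c/2-\sigma&c/2-\sigma&-2\sigma\kappa&-2\sigma\kappa\\ \hline
0&0&c/2&c/2\\
0&0&c/2&c/2
\end{array}\right).
\]
The blocks are the parts that are even and odd under the exchange of $\varepsilon_0$ and $\varepsilon_1$. The pole $\kappa$ sits only in the block from odd to even, and the opposite block is zero, so $\kappa$ does not enter $\chi=z^2(z-c+\sigma)(z-c)$, which agrees with \eqref{eq:chi}. For more points the opposite block is no longer zero, but we show that it is divisible by $h$, and this is enough to absorb a simple pole.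

\subsection{Cancellation of the poles}

\begin{proposition}\label{prop:nopole}
The coefficients of $\chi$ lie in $R$.
\end{proposition}

\begin{proof}
\emph{Localization.} The ring $R$ is a unique factorization domain and each $h=\xi_i-\xi_l$ is a prime element. Let $\mathcal O=R_{(h)}$ be the ring of fractions $f/g$ with $f,g\in R$ and $h\nmid g$. An element of $R[\Delta^{-1}]$ that lies in $R_{(h)}$ for every such $h$ lies in $R$. To see this, write it in lowest terms as $f/g$, so that $g$ is a constant times a product of differences. If $h\mid g$, write $f/g=f'/g'$ with $h\nmid g'$; then $fg'=f'g$ forces $h\mid f$, a contradiction. So we fix $i\ne l$ and show that the coefficients of $\chi$ lie in $\mathcal O$. All other differences $\xi_p-\xi_{p'}$ are units of $\mathcal O$.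

\emph{The polar part.} Put $\pi=\varepsilon_i+\varepsilon_l$, $\delta=\varepsilon_i-\varepsilon_l$, $\kappa=(\xi_i+\xi_l)/2h$. Let $Q_i$ send $\varepsilon_i\otimes\varepsilon_i$ to $\delta\otimes\delta$ and kill the other tensors $\varepsilon_p\otimes\varepsilon_{p'}$, and define $Q_l$ in the same way with $l$ in place of $i$. The two terms of \eqref{eq:B} with denominator $\pm h$ add up to
\[
\bigl(\tfrac12+\kappa\bigr)Q_i+\bigl(\tfrac12-\kappa\bigr)Q_l=\kappa\,Q+\tfrac12(Q_i+Q_l),\qquad Q=Q_i-Q_l .
\]
Hence $K=H_\xi+\sigma\kappa\,\widehat Q$ has entries in $\mathcal O$, and $h\kappa\in R$. From now on we use the basis $\mathcal B=\{\pi,\delta\}\cup\{\varepsilon_p:p\ne i,l\}$ of $V$ and its monomials; the change of basis has entries in $\mathbb Q$, so $K$ still has entries in $\mathcal O$. The coefficients of $\varepsilon_i\otimes\varepsilon_i$ and $\varepsilon_l\otimes\varepsilon_l$ are $1,1$ in $\pi\otimes\pi$ and $\delta\otimes\delta$, they are $1,-1$ in $\pi\otimes\delta$ and $\delta\otimes\pi$, and they are $0,0$ in all other tensor products of elements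 of $\mathcal B$. So $Q$ sends $\pi\otimes\delta$ and $\delta\otimes\pi$ to $2\,\delta\otimes\delta$ and kills the rest, that is,
\begin{equation}\label{eq:Q}
\widehat Q=2\bigl(\mathrm d\Lambda(E_{\delta\pi})\otimes\mathrm d\Lambda(E_{\delta\delta})+\mathrm d\Lambda(E_{\delta\delta})\otimes\mathrm d\Lambda(E_{\delta\pi})\bigr).
\end{equation}

\emph{Parity.} Let $\iota\in GL(V)$ exchange $\varepsilon_i$ and $\varepsilon_l$ and fix the other $\varepsilon_p$, and put $S=\Lambda\iota\otimes\Lambda\iota$. Then $\iota\delta=-\delta$ and $\iota$ fixes the rest of $\mathcal B$. Call the number of factors containing $\delta$ the \emph{$\delta$-degree} of a tensor product of two monomials; it is $0$, $1$ or $2$. Then $M_{a,b}=M_+\oplus M_-$, where $M_+$ is spanned by the basis elements of $\delta$-degree $0$ or $2$, $M_-$ by those of $\delta$-degree $1$, and $S=\pm1$ on $M_\pm$. By \eqref{eq:unit}, $\mathrm d\Lambda(E_{\delta\pi})$ kills the monomials that contain $\delta$ and sends any other monomial to $0$ or to $\pm$ a monomial containing $\delta$, while $\mathrm d\Lambda(E_{\delta\delta})$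 kills the monomials that do not contain $\delta$ and fixes the others. So each term of \eqref{eq:Q} kills a basis element unless exactly one factor contains $\delta$, and then the image has $\delta$-degree $2$:
\begin{equation}\label{eq:parity}
\widehat Q(M_+)=0,\qquad \widehat Q(M_-)\subseteq M_+ .
\end{equation}

\emph{The regular part.} We need to control the block of $K$ from $M_+$ to $M_-$. The family has a symmetry for this: exchanging two basis vectors is the same as exchanging the two points. Let $\varphi$ be the automorphism of $R$ that exchanges $\xi_i$ and $\xi_l$. Since $\varphi(h)=-h$, it extends to $\mathcal O$ and to $R[\Delta^{-1}]$. Since $\varphi(\xi_p)\equiv\xi_p \pmod h$ for all $p$, it induces the identity on $R/hR$ and hence on its field of fractions $\mathcal O/h\mathcal O$. We let $\varphi$ act on matrices entrywise; as the change of basis is rational, it does not matter whether we use $(\varepsilon_p)$ or $\mathcal B$. Write $\iota$ also for the transposition of the indices $i,l$. By \eqref{eq:B}, substituting $p'=\iota(p'')$,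
\begin{align*}
(\iota\otimes\iota)B_\xi(\iota\otimes\iota)^{-1}(\varepsilon_p\otimes\varepsilon_p)
&=\sum_{p''\ne\iota(p)}\frac{\xi_{\iota(p)}}{\xi_{\iota(p)}-\xi_{p''}}\,(\varepsilon_p-\varepsilon_{\iota(p'')})^{\otimes2}\\
&=\sum_{p'\ne p}\frac{\xi_{\iota(p)}}{\xi_{\iota(p)}-\xi_{\iota(p')}}\,(\varepsilon_p-\varepsilon_{p'})^{\otimes2},
\end{align*}
so $(\iota\otimes\iota)B_\xi(\iota\otimes\iota)^{-1}=\varphi(B_\xi)$. The operator $\Pi$ commutes with $\iota\otimes\iota$ and is fixed by $\varphi$. Conjugation by $\iota\otimes\iota$ exchanges $Q_i$ and $Q_l$, so it sends $Q$ to $-Q$; and $\varphi(\kappa)=-\kappa$. By \eqref{eq:conjug},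
\[
SKS^{-1}=\varphi(H_\xi)-\sigma\kappa\,\widehat Q=\varphi(K)\equiv K\pmod{h\mathcal O}.
\]
Let $K_{-+}$ denote the block of $K$ from $M_+$ to $M_-$, and name the other blocks in the same way. Conjugation by $S$ changes the sign of $K_{-+}$, so $2K_{-+}\equiv0$, and the entries of $K_{-+}$ lie in $h\mathcal O$.

\emph{Conjugation.} Let $G$ be $h$ on $M_+$ and $1$ on $M_-$. By \eqref{eq:parity}, $\widehat Q$ has the single block $\widehat Q_{+-}$, and
\[
H_\xi=\begin{pmatrix}K_{++}&K_{+-}-\sigma\kappa\,\widehat Q_{+-}\\ K_{-+}&K_{--}\end{pmatrix},\qquad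
GH_\xi G^{-1}=\begin{pmatrix}K_{++}&hK_{+-}-\sigma h\kappa\,\widehat Q_{+-}\\ h^{-1}K_{-+}&K_{--}\end{pmatrix}.
\]
All entries of the second matrix lie in $\mathcal O$, and its characteristic polynomial is $\chi$.
\end{proof}

\begin{remark}\label{rem:sym}
The relation $\delta\wedge\delta=0$ is used for $\widehat Q(M_+)=0$, and the proposition fails without it. Replace exterior by symmetric powers and $\mathrm d\Lambda(X)$ by the derivation of $\operatorname{Sym}V$ that extends $X$. Take $d=2$ and the space $\operatorname{Sym}^2V\otimes V$; then $H_\xi=K-\sigma\kappa\widehat Q$ with $K$ independent of $\xi$. By \eqref{eq:Q}, $\widehat Q$ sends $\pi\delta\otimes\pi\mapsto2\,\pi\delta\otimes\delta\mapsto4\,\delta^2\otimes\delta$ and $\pi^2\otimes\delta\mapsto4\,\pi\delta\otimes\delta\mapsto8\,\delta^2\otimes\delta$, and $\widehat Q^2$ kills the other four monomials. By Section~\ref{sub:two}, $\Pi=\frac12(1\otimes1+J\otimes J)$, where $J$ exchanges $\pi$ and $\delta$, and $\frac12(Q_0+Q_1)=E_{\delta\pi}\otimes E_{\delta\pi}+E_{\delta\delta}\otimes E_{\delta\delta}$.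 So $K(\delta^2\otimes\delta)$ is $c\,\pi\delta\otimes\pi$ plus a multiple of $\delta^2\otimes\delta$. The coefficient of $\kappa^2$ in $\operatorname{tr}H_\xi^3$ is therefore $3\sigma^2\operatorname{tr}(K\widehat Q^2)=12c\sigma^2\ne0$, and the characteristic polynomial depends on $\xi$.
\end{remark}

\subsection{Degeneration to a triangular matrix}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Let $f\in R$ be a coefficient of $\chi$ and $t$ a new indeterminate. The substitution $\xi_j\mapsto t\xi_j$ fixes all entries of $H_\xi$, so $f(c,\sigma,t\xi)=f(c,\sigma,\xi)$. Comparing powers of $t$ shows that $f$ has no terms of positive degree in $\xi$. Thus $\chi\in\mathbb Q[c,\sigma][z]$, and by specialization $\chi$ is the characteristic polynomial of $H_\xi$ for any choice of points with invertible differences.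

We choose points of very different sizes: $\xi_j=q^j$ with an indeterminate $q$. Then
\[
\frac{\xi_i}{\xi_i-\xi_l}=\frac1{1-q^{l-i}}\ \ (l>i),\qquad \frac{\xi_i}{\xi_i-\xi_l}=\frac{q^{i-l}}{q^{i-l}-1}\ \ (l<i).
\]
These are rational functions regular at $q=0$, with value $[l>i]$ there. So the entries of $H_\xi$ lie in $\mathbb Q[q]_{(q)}[c,\sigma]$, and we may specialize $q\mapsto0$, although the points themselves collide. This does not change $\chi$, which is therefore the characteristic polynomial of $c\,\widehat\Pi-\sigma\widehat{B^\circ}$, where $B^\circ$ kills $\varepsilon_i\otimes\varepsilon_j$ for $i\neq j$ and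
\[
B^\circ(\varepsilon_i\otimes\varepsilon_i)=\sum_{l>i}(\varepsilon_i-\varepsilon_l)^{\otimes2}=(k-i)\,\varepsilon_i\otimes\varepsilon_i+\sum_{l>i}\bigl(\varepsilon_l\otimes\varepsilon_l-\varepsilon_i\otimes\varepsilon_l-\varepsilon_l\otimes\varepsilon_i\bigr).
\]
In matrix units for the basis $(\varepsilon_i)$,
\[
c\,\Pi-\sigma B^\circ=\sum_i\bigl(c-(k-i)\sigma\bigr)E_{ii}\otimes E_{ii}-\sigma\sum_{i<l}\bigl(E_{li}\otimes E_{li}-E_{ii}\otimes E_{li}-E_{li}\otimes E_{ii}\bigr).
\]
Extend this to $M_{a,b}$. The first sum is a diagonal model: it multiplies $\varepsilon_U\otimes\varepsilon_W$ by $\sum_{i\in U\cap W}(c-(k-i)\sigma)$. By \eqref{eq:unit}, each term of the second sum either kills $\varepsilon_U\otimes\varepsilon_W$ or replaces $i$ by a larger index $l$ in $U$, in $W$, or in both, and so strictly increases $\sum_{u\in U}u+\sum_{w\in W}w$. When the basis is ordered by this quantity the matrix is triangular, and \eqref{eq:chi} follows.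
\end{proof}

\section{Diagonalizability and the kernel}\label{sec:diag}

The deformation keeps the characteristic polynomial but says nothing about Jordan blocks. For these we return to the basis $(e_u)$, where $L$ can be made symmetric for real parameters, and we carry the information to other parameters by a polynomial identity. Write $L(\eta,\theta)=\widehat{T(\eta,\theta)}$ on $M$. We use three facts of linear algebra: a real symmetric matrix is diagonalizable; an operator over an algebraically closed field is diagonalizable if and only if it is annihilated by a polynomial with distinct roots; consequently the restriction of a diagonalizable operator to an invariant subspace is diagonalizable.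

\begin{proof}[Proof of Theorem~\ref{thm:diag}]
\emph{Symmetric form.} For $t\in\mathbb C$ the coefficient of $E_{u'u}\otimes E_{w'w}$ in $T(t,t)$ is $t^{[u+w>k]+[u'+w'>k]}$, which is symmetric in $(u,w)$ and $(u',w')$. In \eqref{eq:unit}, with $U'=(U\setminus\{u\})\cup\{u'\}$, we have $U\setminus\{u\}=U'\setminus\{u'\}$ and hence $\operatorname{sgn}(U;u,u')=\operatorname{sgn}(U';u',u)$; so the transpose of $\mathrm d\Lambda(E_{u'u})$ in the monomial basis is $\mathrm d\Lambda(E_{uu'})$. Therefore $L(t,t)$ is a symmetric matrix, real for real $t$. Now let $\eta,\theta\in\mathbb C$ with $\tau=\eta\theta\ne0$, and let $t^2=\tau$. Lemma~\ref{lem:rescale} with $\gamma^d=\eta/t$ and \eqref{eq:conjug} show that $L(\eta,\theta)$ is similar to $L(t,\eta\theta/t)=L(t,t)$. Thus $L(\eta,\theta)$ is diagonalizable if $\tau>0$, and also if $\eta=\theta=0$.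

\emph{An annihilating polynomial.} Let $\mathcal P$ be the set of pairs $\bigl(\sum_{i\in I}(k+1-i),\sum_{i\in I}i\bigr)$ for $I\subseteq[0,k]$, and let $\psi_\tau(z)=\prod_{(n,m)\in\mathcal P}(z-n-m\tau)\in\mathbb Z[\tau][z]$, each pair taken once. For real $t$ the matrix $L(t,t)$ is diagonalizable, and by Theorem~\ref{thm:ring} its eigenvalues are roots of $\psi_{t^2}$, so $\psi_{t^2}(L(t,t))=0$. The entries of this matrix are polynomials in $t$ that vanish on $\mathbb R$, so they vanish for all $t\in\mathbb C$. By the similarity above, $\psi_{\eta\theta}(L(\eta,\theta))=0$ for all complex $\eta,\theta$ with $\eta\theta\ne0$. The entries are polynomials in $\eta,\theta$ that vanish for all nonzero values of the two variables, so they are zero, and the identity also holds for indeterminates. If $n+m\tau=n'+m'\tau$ for distinct pairs, then $m\ne m'$ and $\tau$ is rational. So $\psi_\tau$ has distinct roots when $\eta,\theta$ are indeterminates and when $\tau\in\mathbb C\setminus\mathbb Q$, and $L$ is then diagonalizable. This proves (1). A complex number outside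 $\mathbb Q_{\le0}$ is irrational or positive, so the first sentence of (2) follows as well.

\emph{Failure of diagonalizability.} Let $\tau=-\frac{r+1}{k-r}$ and consider the invariant subspace $N_r$ of Example~\ref{ex:oneone}, whose formulas hold for complex $\eta,\theta$. The vertex $(0,r)$ is mapped to $D_r$ and has coefficient $1$ in $D_r$, so $L_{1,1}$ is nonzero on $N_r$. Its image there is spanned by $D_r$, and $L_{1,1}D_r=(r+1+(k-r)\tau)D_r=0$. A nonzero operator with square zero is not diagonalizable, so neither $L_{1,1}$ nor $L$ is.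

\emph{The kernel.} In the cases of (3) each $L_{a,b}$ is diagonalizable, so $\dim\ker L_{a,b}$ is the number of vertices $(U,W)$ with $\sum_{i\in U\cap W}(k+1-i+i\tau)=0$, by Theorem~\ref{thm:ring}. Since $\tau\ge0$, every summand is at least $1$, so the sum vanishes exactly when $U\cap W=\emptyset$. For such pairs each $i$ lies in neither set, in $U$ only, or in $W$ only, so $\sum_{U\cap W=\emptyset}x^{\#U}y^{\#W}=(1+x+y)^{k+1}$. Setting $x=y=1$ gives $3^{k+1}$.
\end{proof}

\begin{remark}
Some condition on $\tau$ is needed in (3). If $\tau=-(k+1-i)/i$ with $1\le i\le k$, then $\mu_i=0$, and by Example~\ref{ex:full} the vertex $([0,k],\{i\})$ lies in the kernel of $L_{d,1}$, whereas $x^dy$ does not occur in $(1+x+y)^{d}$. Part (2) makes no assertion for the negative rational $\tau$ not listed there, nor for $\tau=0$ with $(\eta,\theta)\ne(0,0)$. In these cases $\psi_\tau$ may have repeated roots, and the reduction to a real symmetric matrix is not available.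
\end{remark}

\begin{thebibliography}{9}

\bibitem{AC}
\emph{Algebraic Combinatorics of Graph Spectra, Subspace Arrangements and Tutte Polynomials},
\texttt{https://dspace.mit.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1721.1/\allowbreak 38401/\allowbreak 36023169-MIT.pdf?\allowbreak sequence=2\&isAllowed=y}.

\end{thebibliography}
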